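# Circumference and $k$-kernels of digraphs

## Three theorems on circumference and $k$-kernels

**Theorem 1.** For every $l\ge 4$ there is a strong digraph $D_l$ with circumference exactly $l$, of order $l(3l-5)$, that has no $l$-kernel. (For $l=4$ this is a digraph on 28 vertices.)

**Theorem 2.** If all directed cycles of a digraph $D$ have length at most $3$, then $D$ has a $3$-kernel.

**Theorem 3.** Let $c,k\ge 2$. Every digraph of circumference $c$ has a $k$-kernel if and only if $c=2$ or $c=k=3$.

Let us unpack this. All digraphs are finite, without loops or multiple arcs; a symmetric pair of arcs $(u,v),(v,u)$ is allowed, and I call such a pair a *digon*. "Path" and "cycle" mean directed path and directed cycle, without repeated vertices. We write $x\to y$ if $(x,y)$ is an arc. The sets $N^+(x)$ and $N^-(x)$ are the out- and in-neighborhoods of $x$. Two vertices are *adjacent* (are *neighbors*) if there is an arc between them in at least one direction. The length of a shortest path from $u$ to $v$ is $d(u,v)$, with $d(u,v)=\infty$ if there is none.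

**Definition.** A set $N\subseteq V(D)$ is *$k$-independent* if $d(u,v)\ge k$ and $d(v,u)\ge k$ for all distinct $u,v\in N$. It is *$l$-absorbent* if for every $u\in V(D)\setminus N$ there is $v\in N$ with $d(u,v)\le l$. A *$(k,l)$-kernel* is a $k$-independent and $l$-absorbent set, and a *$k$-kernel* is a $(k,k-1)$-kernel. A *kernel* is a $2$-kernel: no arcs inside $N$, and every vertex outside $N$ has an arc into $N$.

**Definition.** The *circumference* of a digraph that has a cycle is the length of its longest cycle.

Richardson's theorem says that every digraph without odd cycles has a $2$-kernel. It is also known that every digraph of circumference $2$ has a $k$-kernel for every $k\ge2$; we prove this below. The paper "On The Existence Of $(k,l)$-Kernels In Digraphs With A Given Circumference" contains the following conjecture: *if $D$ is a digraph with circumference $l$, then $D$ has an $l$-kernel.* By the theorems above, the conjecture is false for every $l\ge4$, even for strong digraphs, and it is true exactly for $l\in\{2,3\}$. Theorem 3 answers the same question when the circumference and the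 kernel parameter are allowed to differ.

## Directed cycles by hand

Let $C_m$ be the directed cycle on $m\ge2$ vertices. Let $N$ be a nonempty set of its vertices. If $|N|=1$, independence is automatic, and the farthest vertex from $N$ is the successor of its element, at distance $m-1$. So $N$ is a $k$-kernel exactly when $m\le k$. If $|N|\ge2$, let the gaps be the distances from each element of $N$ to the next one around the cycle. Independence says that every gap is at least $k$. Absorption says that the successor of each element of $N$ is within $k-1$ of the next element, so every gap is at most $k$. Hence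
$$C_m \text{ has a } k\text{-kernel} \iff m\le k \ \text{ or }\ k\mid m. \tag{1}$$

For instance, $\{0,3\}$ is a $3$-kernel of $C_6$, while $C_3$ has no $2$-kernel and $C_4$ has no $3$-kernel. The most obvious digraph of circumference $l$, namely $C_l$, does have an $l$-kernel: any single vertex. More generally, if all distances in $D$ are at most $l-1$, then any single vertex is an $l$-kernel. A counterexample to the conjecture therefore has to produce distances of at least $l$ while keeping its cycles short.

## Circumference 2 and the distance digraph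

For $k\ge2$ let $H_k(D)$ be the digraph on $V(D)$ with $x\Rightarrow y$ if and only if $1\le d(x,y)\le k-1$. Reading the definitions, *a $k$-kernel of $D$ is exactly a kernel of $H_k(D)$*. An arc $x\Rightarrow y$ of such a digraph is called *asymmetric* if $y\Rightarrow x$ does not hold.

**Lemma 4.** A finite digraph whose asymmetric arcs form an acyclic digraph has a kernel.

*Proof.* Induction on the number of vertices; the empty digraph has the empty kernel. Since the asymmetric arcs form an acyclic digraph, some vertex $s$ has no asymmetric out-arc. Delete $s$ and all its in-neighbors. The rest still satisfies the hypothesis, so it has a kernel $K$. Consider $K\cup\{s\}$. It absorbs every vertex: those in the rest are absorbed by $K$, and the deleted in-neighbors are absorbed by $s$. No vertex of $K$ has an arc to $s$, since the in-neighbors of $s$ were deleted. And $s$ has no arc into $K$, because every out-neighbor of $s$ is also an in-neighbor of $s$. So $K\cup\{s\}$ is a kernel. $\square$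

**Proposition 5.** Every digraph $D$ of circumference $2$ has a $k$-kernel for every $k\ge2$.

*Proof.* Inside a strong component every arc lies on a cycle, which has length $2$, so the reverse arc is present too. A path between two vertices of a strong component stays in that component, so distances inside a component are symmetric. Hence an asymmetric arc $x\Rightarrow y$ of $H_k(D)$ joins two different strong components, and there is a path of $D$ from the component of $x$ to that of $y$. Since the strong components are acyclically ordered by reachability, the asymmetric arcs form an acyclic digraph. Apply Lemma 4 to $H_k(D)$. $\square$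

## A rotating triple at distances $k-1$ and $k$

The triangle $C_3$ has no kernel. So for larger $k$ it is natural to look for three vertices $u_0,u_1,u_2$ whose distance digraph $H_k$ is a $C_3$. Start from a triangle $c_0\to c_1\to c_2\to c_0$ (indices mod 3) and attach to each $c_i$ a branch that meets the rest only in $c_i$ and contains a vertex $u_i$ with
$$d(u_i,c_i)=P,\qquad d(c_i,u_i)=Q,\qquad P+Q=k-2. \tag{2}$$
Since $d(c_i,c_{i+1})=1$ and $d(c_{i+1},c_i)=2$, we get
$$d(u_i,u_{i+1})=P+1+Q=k-1,\qquad d(u_{i+1},u_i)=P+2+Q=k. \tag{3}$$
So in $H_k$ the three vertices $u_i$ do span a $C_3$.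

This alone does not prevent a $k$-kernel, because the kernel may use other vertices. Suppose $Q\ge1$ and no branch vertex at $c_i$ is farther than $P$ from $c_i$. Then every vertex is within $P+2$ of $c_0$, and $P+2=k-Q\le k-1$. So $\{c_0\}$ is a $k$-kernel. The obstruction is thus exactly the vertices near the center, and we must make them unusable. The first remedy is a sink $t$: a sink lies in every $k$-kernel, and it excludes every vertex at distance at most $k-1$ from it.

**Proposition 6.** If $c\ge3$, $k\ge2$ and $(c,k)\ne(3,3)$, then some digraph of circumference $c$ has no $k$-kernel.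

*Proof.* A disjoint union has a $k$-kernel if and only if each part has one. So it suffices to find a digraph of circumference at most $c$ without a $k$-kernel and take its disjoint union with $C_c$.

For $k=2$ take $C_3$. For $k=3$ we have $c\ge4$, and we take $C_4$. Both have no $k$-kernel by (1). Now let $k\ge4$. We construct a digraph $F_k$ of circumference $3$ without a $k$-kernel.

**Step 1: the branches.** This step realizes (2) with cycles of length at most $3$. Start from the triangle $c_0c_1c_2$. For each $i$ attach at $c_i$ the following branch.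

- If $k=2r+2$ with $r\ge1$: a path of digons $c_i\leftrightarrow y_{i,1}\leftrightarrow\dots\leftrightarrow y_{i,r}=u_i$. Here $P=Q=r$, and $y_{i,m}$ has distance $m$ to $c_i$.
- If $k=2r+3$ with $r\ge1$: a triangle $c_i\to y_{i,1}\to x_i\to c_i$ and digons $y_{i,1}\leftrightarrow\dots\leftrightarrow y_{i,r}=u_i$. Here $P=(r-1)+2=r+1$ and $Q=1+(r-1)=r$. The vertex $y_{i,m}$ has distance $m+1$ to $c_i$, and $x_i$ has distance $1$.

In both cases $P+Q=k-2$, so (3) holds, and every branch vertex other than $u_i$ has distance less than $P$ to $c_i$.

**Step 2: the sink.** This step adds the vertex that will exclude the center. Add a path $s_1\to\dots\to s_{k-P}=t$ and the arcs $c_i\to s_1$ for $i=0,1,2$. Then $d(c_i,t)=1+(k-P-1)=k-P$. The new vertices lie on no cycle. The remaining part is built from triangles and digons glued at single vertices, so every cycle is one of these triangles or digons. Hence $F_k$ has circumference $3$.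

**Step 3: no $k$-kernel.** Suppose $N$ is a $k$-kernel. The sink $t$ cannot be absorbed, so $t\in N$. Every vertex other than $t,u_0,u_1,u_2$ has distance at most $k-1$ to $t$: the vertices $s_m$ clearly do, $c_i$ has distance $k-P$, and a branch vertex other than $u_i$ has distance less than $P+(k-P)=k$. So $N\setminus\{t\}\subseteq\{u_0,u_1,u_2\}$. On the other hand $d(u_i,t)=P+(k-P)=k$, so $t$ does not absorb $u_i$. By (3), any two of the $u_i$ are at distance $k-1$ in one direction, so $N$ contains at most one of them. If $N\setminus\{t\}=\{u_i\}$, then $u_{i+1}$ has distance $k$ to both $u_i$ and $t$ and is not absorbed. If $N=\{t\}$, then $u_0$ is not absorbed. Contradiction. $\square$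

With $c=k=l\ge4$ this already refutes the conjecture, by a disconnected digraph with a sink. For $k=4$ the digraph $F_4$ is small enough to draw: a triangle $c_0c_1c_2$, a pendant digon $c_i\leftrightarrow u_i$ at each corner, and a path $s_1\to s_2\to s_3=t$ with arcs $c_i\to s_1$. It has nine vertices.

## A ring of rotating triples: proof of Theorem 1

A strong digraph has no sink, so the center must be excluded differently. The plan is to take $k=l$ copies of the rotating triple, give each copy a hub $h_j$, and join the hubs in a $k$-cycle. One copy with its hub would still have the $k$-kernel $\{h_j\}$. But in the ring every copy will need an element of $N$ in or next to its center, and neighboring centers are too close together for that.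

There is a second change. Without a sink, nothing forces the kernel to avoid the interior branch vertices. We use branches in which *every* vertex $y$ satisfies $d(y,c_i)+d(c_i,y)=k-2$, namely cycles of length $k-2$.

**Construction.** Let $k=l\ge4$. The digraph $D_k$ has:

- a cycle $h_0\to h_1\to\dots\to h_{k-1}\to h_0$ (indices mod $k$);
- for each $j\in\mathbb Z_k$, vertices $c_{j,0},c_{j,1},c_{j,2}$ with $c_{j,i}\to c_{j,i+1}$ ($i$ mod $3$), $h_j\to c_{j,i}$ and $c_{j,i}\to h_j$;
- for each $j,i$, a cycle $c_{j,i}\to y_{j,i,k-3}\to y_{j,i,k-4}\to\dots\to y_{j,i,1}\to c_{j,i}$ of length $k-2$ through new vertices $y_{j,i,m}$, $1\le m\le k-3$.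

The order is $k(1+3+3(k-3))=k(3k-5)$, and $D_k$ is clearly strong. Recall that a block of a graph is a maximal connected subgraph without a cut vertex of its own, and that every cycle of a digraph lies inside one block of the underlying graph. The blocks here are the $k$-cycle on the hubs, the four-vertex blocks $\{h_j,c_{j,0},c_{j,1},c_{j,2}\}$, and the cycles of length $k-2$ (a single edge of the underlying graph when $k=4$). So cycles have length at most $\max(k,4,k-2)=k$, and the circumference is exactly $k$.

**Distances.** Put $B_j=\{h_j\}\cup\{c_{j,i}\}_i\cup\{y_{j,i,m}\}_{i,m}$ and drop the index $j$ inside $B_j$. A path leaving $B_j$ passes through $h$, and a path leaving the branch at $c_i$ passes through $c_i$. We have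
$$d(y_{i,m},c_i)=m,\quad d(c_i,y_{i,m})=k-2-m,\quad d(c_i,c_{i+1})=1,\quad d(c_{i+1},c_i)=2,\quad d(c_i,h)=d(h,c_i)=1. \tag{4}$$
Let $u_i=y_{i,k-3}$. If $x\notin B_j$, then $d(u_i,x)=(k-3)+1+d(h,x)$, so
$$x\notin B_j,\ d(u_i,x)\le k-1\ \Longrightarrow\ d(h,x)\le1. \tag{5}$$

Suppose now that $N$ is a $k$-kernel of $D_k$.

**Step 1: no $y_{i,m}$ is in $N$.** This step shows that $N$ consists of hubs and center vertices only. Suppose $y=y_{i,m}\in N$, and let $u=u_{i+1}$. By (4),
$$d(u,y)=(k-3)+2+(k-2-m)=2k-3-m\ge k,$$
because $m\le k-3$. So $y$ does not absorb $u$. Also $d(y,u)=m+1+1=m+2\le k-1$, so $u\notin N$. Hence some $x\in N\setminus\{u,y\}$ has $d(u,x)\le k-1$. We go through all possible positions of $x$ and contradict $k$-independence of $x$ and $y$ each time.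

- $x\in\{h,c_0,c_1,c_2\}$: then $d(y,x)\le m+2\le k-1$.
- $x=y_{i,m'}$: then $x$ and $y$ lie on a common cycle of length $k-2$, so $d(y,x)\le k-3$.
- $x=y_{i+1,m'}$: here $d(y,x)=m+1+(k-2-m')=k-1+m-m'$ must be at least $k$, so $m'<m$. Then $d(x,y)=m'+2+(k-2-m)=k+m'-m\le k-1$.
- $x=y_{i+2,m'}$: here $d(y,x)=m+2+(k-2-m')=k+m-m'$ must be at least $k$, so $m'\le m$. Then $d(x,y)=m'+1+(k-2-m)=k-1+m'-m\le k-1$.
- $x\notin B_j$: by (5), $d(h,x)\le 1$, so $d(y,x)=m+1+d(h,x)\le m+2\le k-1$.

**Step 2: for every $j$, $N$ meets $\{h_j,c_{j,0},c_{j,1},c_{j,2},h_{j+1}\}$.** This step says that each copy needs an element of $N$ close to its center. By Step 1, $u_{j,0}\notin N$, so some $x\in N$ has $d(u_{j,0},x)\le k-1$. If $x\in B_j$, then $x$ is $h_j$ or some $c_{j,i}$ by Step 1. If $x\notin B_j$, then $d(h_j,x)\le1$ by (5), and the only out-neighbor of $h_j$ outside $B_j$ is $h_{j+1}$.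

**Step 3: contradiction.** This step shows that the elements found in Step 2 are too close together. By Step 2, $N$ contains some $h_j$ or some $c_{j,i}$. Since $k\ge4$, the indices $j-2,j-1,j$ are distinct mod $k$.

- If $h_j\in N$, Step 2 for $j-2$ gives $x\in N\cap\{h_{j-2},c_{j-2,0},c_{j-2,1},c_{j-2,2},h_{j-1}\}$. Then $x\ne h_j$, and $d(x,h_j)$ is at most $2$, $3$ or $1$ in the respective cases. So $d(x,h_j)\le3\le k-1$.
- If $c_{j,i}\in N$, Step 2 for $j-1$ gives $x\in N\cap\{h_{j-1},c_{j-1,0},c_{j-1,1},c_{j-1,2},h_j\}$. Then $x\neq c_{j,i}$, and $d(x,c_{j,i})$ is at most $2$, $3$ or $1$ respectively. So $d(x,c_{j,i})\le3\le k-1$.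

Both contradict $k$-independence. This proves Theorem 1. $\blacksquare$

## Circumference 3: asymmetric cycles, and a relative statement

It remains to prove Theorem 2. For a digraph $D$ write $E(D)=H_3(D)$: that is, $x\Rightarrow y$ if and only if $1\le d(x,y)\le2$. A $3$-kernel of $D$ is exactly a kernel of $E(D)$.

The first thing to try is the proof of Proposition 5: show that the asymmetric arcs of $E(D)$ form an acyclic digraph. This fails. Take the triangle $c_0\to c_1\to c_2\to c_0$ with a pendant digon $c_i\leftrightarrow u_i$ at each corner. Then $u_i\to c_i\to c_{i+1}$ and $d(c_{i+1},u_i)=3$, so $u_i\Rightarrow c_{i+1}$ is asymmetric. Similarly $c_i\to c_{i+1}\to u_{i+1}$ and $d(u_{i+1},c_i)=1+2=3$, so $c_i\Rightarrow u_{i+1}$ is asymmetric. Together,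
$$u_0\Rightarrow c_1\Rightarrow u_2\Rightarrow c_0\Rightarrow u_1\Rightarrow c_2\Rightarrow u_0$$
is a cycle of asymmetric arcs. (This digraph does have a $3$-kernel, namely $\{u_0,u_1,u_2\}$: the $u_i$ are at mutual distances $3$ and $4$, and each $c_i$ is absorbed by $u_i$.)

So we need another induction. Deleting a vertex of $D$ is risky because it changes distances: in the path $x\to i\to y$, the digraph without $i$ has the $3$-kernel $\{x,y\}$, but $d(x,y)=2$ in the path. The way out is to separate two roles. Keep $D$ as the place where distances are measured, and shrink only the set $U$ of vertices that the kernel has to serve.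

**Theorem 2′.** If all cycles of $D$ have length at most $3$ and $U\subseteq V(D)$, then $E(D)[U]$ has a kernel.

For $U=V(D)$ this is Theorem 2. As a small example, in the digraph above take $U=\{u_0,c_1\}$. Then $E(D)[U]$ has the single arc $u_0\Rightarrow c_1$ and the kernel $\{c_1\}$, although $D[U]$ has no arcs at all. The distances come from $D$.

**Setup.** Suppose Theorem 2′ is false. Choose a counterexample $(D,U)$ with $|U|$ minimal and, subject to that, $|V(D)|$ minimal. Put $E=E(D)[U]$. For $x\in U$ let $E^+(x)$, $E^-(x)$ be the out- and in-neighborhoods in $E$, and let $E^+[x]=E^+(x)\cup\{x\}$. For every $U'\subsetneq U$ the digraph $E[U']$ has a kernel. Clearly $|U|\ge2$.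

## Dominated vertices, twins, and the asymmetric part

The first three facts use only that $E$ has no kernel but all its proper induced subdigraphs do.

**(F1)** *There are no distinct $s,i\in U$ with $E^+[s]\subseteq E^+[i]$.*

*Proof.* Otherwise let $K$ be a kernel of $E[U\setminus\{i\}]$. Either $s\in K$ or $s$ has an out-neighbor in $K$, so $K$ meets $E^+[s]\subseteq E^+[i]$. As $i\notin K$, the set $K$ meets $E^+(i)$. So $K$ absorbs $i$ too and is a kernel of $E$, a contradiction. $\square$

**(F2)** *There are no distinct $c_1,c_2\in U$, non-adjacent in $E$, with $E^+(c_1)\subseteq E^+(c_2)$ and $E^-(c_2)\subseteq E^+(c_1)\cup E^-(c_1)$.*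

*Proof.* Otherwise let $K$ be a kernel of $E[U\setminus\{c_2\}]$. If $K$ meets $E^+(c_2)$, it is a kernel of $E$. If not, $K$ misses $E^+(c_1)$ as well, so $c_1$ is not absorbed by $K$ and hence $c_1\in K$. Any $x\in K$ with $x\Rightarrow c_2$ would be $E$-adjacent to $c_1\in K$, which is impossible. Also no arc goes from $c_2$ to $K$. So $K\cup\{c_2\}$ is a kernel of $E$, a contradiction. $\square$

**(F3)** *The asymmetric arcs of $E$ form a strong spanning digraph on $U$. In particular every $u\in U$ has an asymmetric out-arc and an asymmetric in-arc.*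

*Proof.* Otherwise there is $\emptyset\ne S\subsetneq U$ with no asymmetric arc from $S$ to $U\setminus S$. Let $K_S$ be a kernel of $E[S]$. Let $R$ be the set of vertices of $U\setminus S$ that have no arc into $K_S$, and let $K_R$ be a kernel of $E[R]$. Then $K_S\cup K_R$ absorbs everything: $S$ and the in-neighbors of $K_S$ are served by $K_S$, and $R$ is served by $K_R$. No arc goes from $K_R$ to $K_S$, by the choice of $R$. An arc $s\Rightarrow r$ from $K_S$ to $K_R$ is not asymmetric, so $r\Rightarrow s$, which was just excluded. So $K_S\cup K_R$ is a kernel of $E$, a contradiction. The last sentence follows since $|U|\ge2$. $\square$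

The first attempt failed because asymmetric arcs can form cycles. (F3) says that in a minimal counterexample they form a strong digraph, and we will use the resulting in- and out-arcs constantly.

## Return paths and vertices outside $U$

The next three facts bring in $D$ and the bound $3$ on its cycles.

**(F4)** *$D$ is strong. For every arc $s\to t$ we have $d(t,s)\le 2$. If $x\Rightarrow y$ is asymmetric, then $x,y$ are not adjacent in $D$, $d(x,y)=2$ and $d(y,x)\ge3$.*

*Proof.* An arc of $E$ comes from a path of $D$, so by (F3) all of $U$ lies in one strong component $C$ of $D$. Paths between vertices of $C$ stay in $C$, so distances between them are the same in $D[C]$. Hence $(D[C],U)$ is a counterexample, and $D=D[C]$ by minimality. Now a shortest path from $t$ to $s$ followed by $s\to t$ is a cycle, of length at most $3$; so $d(t,s)\le2$. Thus any two vertices adjacent in $D$ are at distance at most $2$ in both directions. The last sentence follows. $\square$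

A path of length at most $2$ from $t$ to $s$ will be called a *return path* of the arc $s\to t$.

**(F5)** *If $D-v$ is strong and $s\to v\to t$ with $s\ne t$, then $t\to s$.*

*Proof.* A path from $t$ to $s$ in $D-v$ together with $s\to v\to t$ is a cycle of length at most $3$, so that path is a single arc. $\square$

**(F6)** *If $v\notin U$, then $D-v$ is not strong.*

*Proof.* Suppose $D-v$ is strong. Deleting $v$ cannot shorten distances. Suppose $u,u'\in U$ are distinct with $d(u,u')\le2$, and every path of length at most $2$ from $u$ to $u'$ passes through $v$. Then $u\to v\to u'$, so $u'\to u$ by (F5). This arc lies on a cycle of the strong digraph $D-v$, which has length at most $3$. So $d_{D-v}(u,u')\le2$ after all. Hence $E(D-v)[U]=E$, and $(D-v,U)$ is a smaller counterexample. $\square$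

## Longest paths in an end block

We now choose a place in $D$ where little room is left: the end of a longest path, in a part of $D$ attached to the rest at one vertex only.

**Block facts.** The underlying graph of $D$ is connected with at least two vertices. If it has no cut vertex, let $B=D$ and let $z$ be any vertex. Otherwise let $B$ be an end block, that is, a block containing exactly one cut vertex, and let $z$ be this cut vertex. We view $B$ as the induced subdigraph on its vertex set. We use two textbook properties:

- **(N)** Every vertex adjacent to a vertex of $V(B)\setminus\{z\}$ lies in $B$.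
- $B-x$ has a connected underlying graph for every $x\in V(B)$.

A path of $D$ with both ends in $B$ stays in $B$, since it could leave and re-enter only through $z$. So $B$ is strong.

**(F7)** *If $\emptyset\ne L\subseteq V(B)\setminus\{z\}$, $x\in V(B)\setminus L$, and all neighbors of $L$ lie in $L\cup\{x\}$, then $V(B)=L\cup\{x\}$.*

*Proof.* In the connected graph underlying $B-x$, no edge leaves the nonempty set $L$. So $L=V(B)\setminus\{x\}$. $\square$

**Longest paths.** Let $n$ be the maximum length of a path of $B$ starting at $z$. As $B$ is strong with at least two vertices, $n\ge1$. From now on a *longest path* is a path $X=x_0x_1\dots x_n$ in $B$ with $x_0=z$. We name its last vertices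
$$v=x_n,\quad b=x_{n-1},\quad a=x_{n-2},\quad f=x_{n-3},\quad e=x_{n-4},\quad g=x_{n-5}$$
when they exist, so $X$ ends in $\dots g\to e\to f\to a\to b\to v$. "Off $X$" means not on $X$. A path of $B$ starting at $z$ of length $n+1$ will be called *too long*; it is a contradiction. A cycle of length at least $4$ is also a contradiction.

**(S)** *If $x_i\to x_j$ with $j<i$, then $i-j\le2$. If $x_i\to p\to x_j$ with $p$ off $X$ and $j\le i$, then $i-j\le1$.* Indeed, the cycles closed by these arcs have lengths $i-j+1$ and $i-j+2$.

*Out-neighbors of $v$.* Since $v\ne z$, all out-neighbors of $v$ lie in $B$ by (N). By maximality they lie on $X$. With (S), $\emptyset\ne N^+(v)\subseteq\{a,b\}$ if $n\ge2$, and $N^+(v)=\{z\}$ if $n=1$.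

*Exchanging the end.* Let $n\ge2$, so $b\ne z$. If $y\in N^+(b)$ is off $X$, then $y\in B$ and $x_0\dots x_{n-1}y$ is a longest path. If $a\to p\to y$ with $p\ne y$ both in $B$ and off $\{x_0,\dots,x_{n-2}\}$, then $x_0\dots x_{n-2}\,p\,y$ is a longest path; here $p$ takes the role of $b$, $y$ takes the role of $v$, and $a$ stays.

**$n\ge2$.** Suppose $n=1$. If $p\to v$ with $p\ne z$, then $p\in B$, and the return path must be $v\to z\to p$, since $N^+(v)=\{z\}$. But then $z\to p\to v$ is too long. So $z$ is the only neighbor of $v$. Hence $D-v$ is strong and $v\in U$ by (F6). An asymmetric in-arc $w\Rightarrow v$ is realized by $w\to z\to v$. Then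
$$E^+[v]=U\cap(\{v,z\}\cup N^+(z))\subseteq E^+[w],$$
because $v\in N^+(z)$. This contradicts (F1).

## Lemma A: the end of a longest path is not a bottleneck

**Lemma A.** For every longest path, $D-v$ is strong, and so $v\in U$.

We suppose that $D-v$ is not strong and show that $D$ then has a tail $\{b,v\}$, hanging on $a$, that can be deleted.

**Step 1: reachability from and to $z$ in $D-v$.** This step isolates what can go wrong. Every $y\ne v$ is reachable from $z$ in $D-v$: if a path from $z$ to $y$ uses $v$, the next vertex is $a$ or $b$, and we may replace the part up to that vertex by an initial part of $X$. Let $M$ be the set of vertices other than $v$ that cannot reach $z$ in $D-v$, and suppose $M\ne\emptyset$. For $m\in M$ we have $N^+(m)\subseteq M\cup\{v\}$. The second vertex of a path from $v$ to $z$ reaches $z$ without $v$, so it lies in $\{a,b\}\setminus M$. If $a\in M$, then $b\in M$ since $a\to b$, a contradiction. So $a\notin M$. If $x_j\in M$ with $j\le n-2$, then following $X$ from $x_j$ gives $a\in M$; so $x_j\notin M$ for all $j\le n-2$.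

**Step 2: we may assume $b\in M$ and $b\to v\to a$.** This step moves the problem onto the path. A path from an element of $M$ to $z$ must visit $v$, and all its vertices before $v$ lie in $M$. So some $m\in M$ has $m\to v$, and $m\in B$ by (N). If $m=b$, then $\{a,b\}\setminus M=\{a\}$, so $v\to a$. If $m\ne b$, then $m$ is off $X$ by Step 1. As $N^+(v)\subseteq\{a,b\}$, the return path of $m\to v$ is $v\to a\to m$ or $v\to b\to m$. In the second case $x_0\dots b\,m\,v$ is too long. So $v\to a\to m\to v$, and $x_0\dots a\,m\,v$ is a longest path with the same $v$, $M$ and $a$. Replace $X$ by it; now $b=m\in M$ and $b\to v\to a$.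

**Step 3: $N^+(b)=\{v\}$.** This begins the description of the tail. Suppose $b\to m'$ with $m'\neq v$; then $m'\in M$. By Step 1, $m'$ is off $X$, and $x_0\dots b\,m'$ is a longest path, so $N^+(m')\subseteq\{a,b\}$. Also $N^+(m')\subseteq M\cup\{v\}\not\ni a$, so $N^+(m')=\{b\}$. Suppose $p\to m'$ with $p\ne b$. The return path must be $m'\to b\to p$, so $p\in N^+(b)\subseteq M\cup\{v\}$. Here $p\ne v$ because $m'\notin\{a,b\}\supseteq N^+(v)$. So $p\in M\setminus\{b\}$ is off $X$, it lies in $B$, and $x_0\dots b\,p\,m'$ is too long. Hence $b$ is the only neighbor of $m'$, and (F7) with $L=\{m'\}$ gives $V(B)=\{m',b\}$, contradicting $a\in B$.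

**Step 4: $b\notin U$ and $N^-(b)\subseteq\{a,v\}$.** We continue with $b$. A vertex at distance $2$ from $b$ lies in $N^+(v)\setminus\{b\}=\{a\}$, and $a$ is adjacent to $b$. So by (F4) $b$ would have no asymmetric out-arc, and $b\notin U$ by (F3). If $p\to b$ with $p\ne v$, the return path must be $b\to v\to p$, so $p=a$.

**Step 5: $N^-(v)=\{b\}$.** Suppose $p\to v$ with $p\ne b$. We show that $D-b$ is strong, contradicting (F6).

First, a path from $z$ to some $y\ne b,v$ cannot use $b$. It would leave $b$ to $v$, so $v$ comes after $b$ and $b$ was entered from $a$ (note $b\ne z$). From $v\ne y$ it would continue to $a$ or $b$, a repetition. So all $y\ne b,v$ are reachable from $z$ in $D-b$. In particular $p$ is, and hence so is $v$. Second, a path from some $y\ne b$ to $z$ cannot use $b$. It would enter $b$ from $a$ or $v$ and leave to $v$, so it entered from $a$; and from $v\ne z$ it would continue to $a$ or $b$, a repetition. So every $y\ne b$ reaches $z$ in $D-b$, and $D-b$ is strong.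

**Step 6: delete the tail.** This step yields the contradiction. If $v\in U$, an asymmetric in-arc $w\Rightarrow v$ would be realized by $w\to b\to v$ with $w\in N^-(b)\setminus\{v\}\subseteq\{a\}$; but $a$ is adjacent to $v$. So $v\notin U$ by (F3), and also $b\notin U$. No path $u\to x\to u'$ with $u,u'\in U$ has $x=b$ (as $N^+(b)=\{v\}$) or $x=v$ (as $N^-(v)=\{b\}$). So $E(D-\{b,v\})[U]=E$, and $(D-\{b,v\},U)$ is a smaller counterexample, a contradiction.

Hence $M=\emptyset$, so $D-v$ is strong, and $v\in U$ by (F6). $\square$

From now on (F5) applies to the end of every longest path.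

## Lemma B: the arc $v\to a$

**Lemma B.** For every longest path, $v\to a$.

Suppose not; then $N^+(v)=\{b\}$.

**Step 1: a second in-neighbor $p$ of $v$, with $b\to p$ and $p\in\{a,f\}$.** The point is to get extra arcs near the end. If $b$ were the only neighbor of $v$, (F7) would give $V(B)=\{v,b\}$, contradicting $a\in B$. So $v$ has an in-neighbor $p\ne b$, and $b\to p$ by (F5). If $p$ is off $X$, then $x_0\dots b\,p\,v$ is too long. So $p\in X$, and (S) gives $p\in\{a,f\}$.

**Step 2: where an asymmetric out-arc of $v$ can go.** We have $E^+[v]=U\cap(\{v,b\}\cup N^+(b))$, and $v\in N^+(b)$. So any $y\in U\setminus\{v\}$ with $y\to b$ has $E^+[v]\subseteq E^+[y]$. By (F1) there is no such $y$; in particular $a\notin U$. Let $v\Rightarrow y$ be asymmetric. Then $b\to y$, $y\in U$ and $y\ne a$. So either $y=f$ by (S), or $y$ is off $X$. In the latter case $x_0\dots b\,y$ is a longest path, so $N^+(y)\subseteq\{a,b\}$.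

**Step 3: contradiction in all cases.**

- $p=a$, so $a\to v$. If $y=f$, then $a\to v\to b\to f\to a$ is a 4-cycle. If $y$ is off $X$, then $y\to a\to v$ or $y\to b\to v$, contradicting $d(y,v)\ge3$.
- $p=f$, so $f\to v$. If $y=f$, then $y$ is adjacent to $v$, which is impossible. If $y$ is off $X$, then $y\not\to b$ because $b\to v$ and $d(y,v)\ge3$. So $y\to a$, and $x_0\dots f\,v\,b\,y\,a$ is too long. $\square$

## Lemma C: $a$ is the only out-neighbor of $v$

**Lemma C.** For every longest path, $N^+(v)=\{a\}$.

By Lemma B the only alternative is $N^+(v)=\{a,b\}$. Suppose this holds. Then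
$$E^+[v]=U\cap(\{a,b\}\cup N^+(a)\cup N^+(b)), \tag{6}$$
since $v\in N^+(b)$. This set is large, and the steps below collect enough structure to contradict (F1) or (F7).

**Step 1: $N^-(v)\subseteq\{a,b\}$.** We first limit how $v$ can be entered. For another $p\in N^-(v)$, (F5) gives $a\to p$ and $b\to p$. If $p$ is off $X$, then $x_0\dots b\,p\,v$ is too long. Otherwise $b\to p$ and (S) give $p=f$, and $f\to v\to a\to b\to f$ is a 4-cycle.

**Step 2: $N^+(b)\subseteq\{v,a,f\}$.** We next limit where $b$ can go. By (S) it suffices to exclude $y\in N^+(b)$ off $X$. Such a $y$ ends the longest path $x_0\dots b\,y$, so $y\in U$ by Lemma A, and $a\in N^+(y)\subseteq\{a,b\}$ by Lemma B. If $N^+(y)=\{a\}$, then $E^+[y]=U\cap(\{y,a\}\cup N^+(a))\subseteq E^+[v]$, as $y\in N^+(b)$. If $N^+(y)=\{a,b\}$, then $E^+[y]=U\cap(\{a,b\}\cup N^+(a)\cup N^+(b))=E^+[v]$. Both contradict (F1).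

**Step 3: $a\notin U$.** As $a\to b$, the set (6) would otherwise be contained in $E^+[a]$, contradicting (F1).

**Step 4: $a\not\to v$.** Suppose $a\to v$. By (F5) applied to $a\to v\to b$, we get $b\to a$. If $b\to f$, then $a\to v\to b\to f\to a$ is a 4-cycle; so $N^+(b)=\{v,a\}$ by Step 2. Suppose $p\to b$ with $p\notin\{a,v\}$. The return path from $b$ to $p$ cannot be a single arc, and it cannot be $b\to v\to p$ since $N^+(v)=\{a,b\}$. So it is $b\to a\to p$, and $a\to p\to b\to v\to a$ is a 4-cycle. Hence $N^-(b)\subseteq\{a,v\}$. Let $w\Rightarrow v$ be asymmetric. It does not go via $b$, because $N^-(b)\setminus\{v\}\subseteq\{a\}$ and $a$ is adjacent to $v$. So by Step 1, $w\to a\to v$. As $N^+(b)=\{v,a\}$,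
$$E^+[v]=U\cap(\{v,a,b\}\cup N^+(a))\subseteq E^+[w],$$
because $v,b\in N^+(a)$. This contradicts (F1).

So $N^-(v)=\{b\}$.

**Step 5: an asymmetric in-arc forces $b\to f\to w\to b$ with $w\in\{e,g\}$.** Let $w\Rightarrow v$ be asymmetric. Then $w\to b$, $w\in U$, and $w\ne a$ by Step 3; also $w\ne b,v$. Since $d(v,w)\ge3$, we have $a\not\to w$ and $b\not\to w$. So the return path of $w\to b$ is $b\to c\to w$ with $c\in\{v,a,f\}$ by Step 2. It is not $v$, as $N^+(v)=\{a,b\}$, and not $a$. Hence $b\to f\to w\to b$. If $w$ is off $X$, then $w\in B$ by (N), and $x_0\dots f\,w\,b\,v\,a$ is too long. So $w$ is on $X$, different from $a,b,v$, and (S) for $f\to w$ gives $w\in\{e,g\}$. In particular $n\ge4$ and $a,f\ne z$.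

**Step 6: $P^*:=N^+(a)\setminus\{b\}$ is nonempty.** This produces new vertices next to $a$. As $w\to b$, we have $U\cap(\{b\}\cup N^+(b))\subseteq E^+[w]$. If $N^+(a)=\{b\}$, then (6) and $a\notin U$ give $E^+[v]=U\cap(\{b\}\cup N^+(b))\subseteq E^+[w]$, contradicting (F1).

**Step 7: $P^*\cap X=\emptyset$.** By Step 4, $a\not\to v$. By (S) the other candidates are $f$ and $e$. If $a\to f$, then $a\to f\to w\to b\to v\to a$ is a 5-cycle. If $a\to e$ and $w=e$, then $a\to e\to b\to v\to a$ is a 4-cycle. If $a\to e$ and $w=g$, then $a\to e\to f\to g\to b\to v\to a$ is a 6-cycle. Since $a\ne z$, we have $P^*\subseteq V(B)$.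

**Step 8: for $p\in P^*$, $N^+(p)\cap X\subseteq\{a\}$.** This shows that $P^*$ is attached to $X$ only at $a$. We have $p\not\to v$ since $N^-(v)=\{b\}$. If $p\to b$, then $x_0\dots a\,p\,b\,v$ is too long. By (S) for $a\to p\to x_j$, the only other candidate besides $a$ is $f$, and $p\to f$ gives the 6-cycle $v\to a\to p\to f\to w\to b\to v$.

**Step 9: $P^*$ lies in a part hanging on $a$ alone.** This gives the contradiction with (F7). Let
$$Y=\bigcup_{p\in P^*}N^+(p)\setminus\{a\},\qquad L=P^*\cup Y.$$
By Steps 7 and 8 and (N), all of $L$ is off $X$ and in $B$. For $y\in Y$ with $p\to y$, $p\in P^*$, the longest path $x_0\dots a\,p\,y$ gives $N^+(y)\subseteq\{a,p\}$. So all out-neighbors of vertices of $L$ lie in $L\cup\{a\}$. Now let $r\to\ell\in L$ with $r\notin L\cup\{a\}$. The return path from $\ell$ to $r$ is not a single arc, so it is $\ell\to c\to r$ with $c\in L\cup\{a\}$; and $c\in L$ would give $r\in L\cup\{a\}$. So $c=a$ and $r\in N^+(a)\setminus L=\{b\}$. Then $\ell\in N^+(b)\subseteq X$ by Step 2, a contradiction. So all neighbors of $L$ lie in $L\cup\{a\}$, and (F7) gives $V(B)=L\cup\{a\}\not\ni b$,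 a contradiction. $\square$

## Three rules at the end of a longest path

For *every* longest path we now know: $v\in U$, $D-v$ is strong, $N^+(v)=\{a\}$ where $a$ is the third-last vertex, and
$$E^+[v]=U\cap(\{v,a\}\cup N^+(a)). \tag{7}$$
This small closed out-neighborhood makes (F1) effective.

**(i)** *If $i\in U\setminus\{v\}$ and $i\to a$, then $d(i,v)\ge3$.* Otherwise $v\in E^+[i]$, and $i\to a$ puts the rest of (7) in $E^+[i]$; so $E^+[v]\subseteq E^+[i]$, against (F1).

**(ii)** *$N^-(v)\subseteq\{a\}\cup N^+(a)$.* If $s\to v$ and $s\ne a$, then (F5) for $s\to v\to a$ gives $a\to s$.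

**(iii)** *If $q\in U\setminus\{v\}$ and $a\to q$, then $N^+(q)\ne\{a\}$.* Otherwise $E^+[q]=U\cap(\{q,a\}\cup N^+(a))\subseteq E^+[v]$, since $q\in N^+(a)$; this is against (F1).

## The middle vertex of an asymmetric in-arc

Fix a longest path $X$. By (F3) there is an asymmetric arc $w\Rightarrow v$; let $w\to p\to v$. By (i), $p\ne a$, for otherwise $w\to a$ and $d(w,v)=2$. By (ii), $a\to p$. As $d(v,w)\ge3$ and $v\to a$,
$$w\ne a,\qquad a\not\to w. \tag{8}$$
We split according to the position of $p$: off $\{x_0,\dots,x_{n-2}\}$ (Case A), or in $\{x_0,\dots,x_{n-3}\}$ (Case B).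

### Case A: $p\notin\{x_0,\dots,x_{n-2}\}$

Here $p\in B$ by (N), and $x_0\dots a\,p\,v$ is a longest path with the same $a$ and $v$. So we may assume $p=b$, that is, $w\to b\to v$. If $y\in N^+(b)$ is off $X$ or $y=v$, then $y$ ends a longest path $x_0\dots b\,y$, so $N^+(y)=\{a\}$ by Lemma C.

**Step A1: $b\not\to w$.** Suppose $b\to w$. If $w$ is off $X$, then $N^+(w)=\{a\}$, contradicting $w\to b$. So $w$ is on $X$; as $w\ne a,v$, (S) gives $w=f$, with $f\to b$. Then $x_0\dots f\,b\,v\,a$ is a longest path with third-last vertex $b$, so $N^+(a)=\{b\}$ by Lemma C. An asymmetric out-arc of $v$ goes to a vertex of $N^+(a)=\{b\}$, but $b$ is adjacent to $v$. This contradicts (F3).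

**Step A2: $b\to f\to w\to b$ with $w\in\{e,g\}$.** This step locates $w$. By Step A1 the return path of $w\to b$ is $b\to c\to w$. If $c=v$ or $c$ is off $X$, then $N^+(c)=\{a\}$ and $w=a$, contradicting (8). Also $c\ne a$ by (8). So $c=f$ by (S). If $w$ is off $X$, then $x_0\dots f\,w\,b\,v\,a$ is too long. As $w\notin\{a,b,v\}$, (S) gives $w\in\{e,g\}$. So $n\ge4$ and $a\ne z$.

**Step A3: the out-neighbors of $a$ and of $P^*$.** Put $P^*=N^+(a)\setminus\{b\}$. We want to know everything that can be reached from $a$ in two steps. As in Lemma C, $a\to f$ gives the 5-cycle $a\to f\to w\to b\to v\to a$. The arc $a\to e$ gives the 4-cycle $a\to e\to b\to v\to a$ if $w=e$, and the 6-cycle $a\to e\to f\to g\to b\to v\to a$ if $w=g$. So by (S) each $p\in P^*$ with $p\ne v$ is off $X$; it lies in $B$ because $a\ne z$. For such $p$: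

- $p\not\to f$, by the 6-cycle $v\to a\to p\to f\to w\to b\to v$;
- $p\not\to b$, since $x_0\dots a\,p\,b\,v$ would be too long.

Let $V^*$ be the set of ends $y$ of longest paths of the form $x_0\dots a\,p'\,y$. Then $v\in V^*$, and if $p\to y$ with $y$ off $X$, then $y\in V^*$. With (S), applied to $a\to p\to x_j$, we obtain
$$N^+(p)\subseteq\{a\}\cup V^*\qquad\text{for all } p\in P^*\setminus\{v\}. \tag{9}$$
Each $y\in V^*$ satisfies $y\in U$, $N^+(y)=\{a\}$, formula (7) and rules (i)–(iii), with $y$ in place of $v$ and the same $a$.

**Step A4: a twin $y$ of $v$.** This step prepares for (F2). Let $v\Rightarrow q$ be asymmetric. Then $a\to q\in U$ and $d(q,v)\ge3$. So $q\ne b,v$, and $q\in P^*$ is off $X$. By (iii), $N^+(q)\ne\{a\}$, so by (9) there is $y\in V^*$ with $q\to y$, and $y\ne v$ since $q\not\to v$. Both $v$ and $y$ have an arc to $a$. By (i) for $v$, $d(y,v)\ge3$; by (i) for $y$, $d(v,y)\ge3$. Hence $a\not\to v$ and $a\not\to y$. So $v,y$ are non-adjacent in $E$,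
$$E^+(v)=E^+(y)=U\cap(\{a\}\cup N^+(a)),$$
and $v\notin P^*$, so all of $P^*$ is off $X$ and (9) holds for all $p\in P^*$.

**Step A5: $E^-(y)\subseteq E^+(v)\cup E^-(v)$.** This contradicts (F2) with $c_1=v$, $c_2=y$, and so ends Case A. Let $u\in E^-(y)$; then $u\ne v$.

- If $u\to y$: by (ii) for $y$, $u\in\{a\}\cup N^+(a)$, so $u\in E^+(v)$.
- If $u\to p'\to y$: by (ii) for $y$ and $a\not\to y$, $p'\in N^+(a)$. If $p'=b$, then $u\to b\to v$, so $u\in E^-(v)$. Now let $p'\in P^*$ and take the return path from $p'$ to $u$. If it is $p'\to u$, then by (9) $u=a$ or $u\in V^*$. The latter is impossible, as then $N^+(u)=\{a\}$ but $u\to p'\ne a$. So $u=a\in E^+(v)$. If it is $p'\to c\to u$, then by (9) either $c=a$ and $u\in N^+(a)$, or $c\in V^*$ and $u=a$. In both cases $u\in E^+(v)$.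

### Case B: $p\in\{x_0,\dots,x_{n-3}\}$

Since $a\to p$, (S) gives $p\in\{f,e\}$.

**Step B1: $p\ne f$.** Suppose $f\to v$. Then $x_0\dots f\,v\,a\,b$ is a longest path with third-last vertex $v$, so $b\in U$ and $N^+(b)=\{v\}$. Vertices at distance $2$ from $b$ lie in $N^+(v)=\{a\}$, and $a\to b$. So $b$ has no asymmetric out-arc, contradicting (F3).

Case A and Step B1 excluded their situations for *every* longest path and every asymmetric in-arc of its end. We record this as a rule.

**(iv)** *For every longest path $x_0\dots x_n$: if $w\Rightarrow x_n$ is asymmetric and $w\to p\to x_n$, then $p=x_{n-4}$.*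

So for our path $p=e$. Thus $n\ge4$ (hence $a,f\ne z$), $e\to v$ and $a\to e$.

**Step B2: the end of an asymmetric out-arc of $v$.** Let $v\Rightarrow q$ be asymmetric. Then $a\to q\in U$ and $d(q,v)\ge3$. So $q\notin\{b,e,v\}$, since $b\to v$ and $e\to v$. By (S), $q$ is off $X$ or $q=f$. We treat these two possibilities in turn.

**Step B3: $q$ off $X$ is impossible.** We again look for a twin of $v$. Here $q\in B$, since $a\ne z$. By (iii) there is $y\in N^+(q)\setminus\{a\}$. Since $d(q,v)\ge3$, $y\ne v,b$. By (S) for $a\to q\to y$, either $y=f$ or $y$ is off $X$.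

- If $y=f$: the path $x_0\dots e\,v\,a\,q\,f$ has length $n$, so it is a longest path with third-last vertex $a$. Hence $f\in U$ and $N^+(f)=\{a\}$. Also $e\to f$.
- If $y$ is off $X$: $x_0\dots e\,f\,a\,q\,y$ is a longest path, so $y\in U$ and $N^+(y)=\{a\}$. By (F3), $y$ has an asymmetric in-arc, and (iv) for this path gives $e\to y$.

In both cases $y\in U\setminus\{v\}$, $N^+(y)=\{a\}$ and $e\to y$. By (i), $d(y,v)\ge3$; in particular $a\not\to v$. If $d(v,y)\le2$, then $E^+[y]=U\cap(\{y,a\}\cup N^+(a))\subseteq E^+[v]$, against (F1). So $d(v,y)\ge3$ and $a\not\to y$. Thus $y,v$ are non-adjacent in $E$, and $E^+(y)=E^+(v)=U\cap(\{a\}\cup N^+(a))$.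

Let $u\in E^-(v)$; then $u\neq y$. If $u\in E^+(v)$, then $u\in E^+(y)$. Otherwise $u\Rightarrow v$ is asymmetric, so $u\to e\to v$ by (iv). Then $u\to e\to y$, so $u\in E^-(y)$. Hence $E^-(v)\subseteq E^+(y)\cup E^-(y)$, contradicting (F2) with $c_1=y$, $c_2=v$.

**Step B4: $q=f$ is impossible.** Now $f\in U$, $a\to f$, $f\to a$ and $d(f,v)\ge3$. We show $N^+(f)=\{a\}$, which contradicts (iii) with $q=f$. Let $y\in N^+(f)\setminus\{a\}$. Since $d(f,v)\ge3$ and $b\to v$, we have $y\ne v,b$.

- If $y\in X$, then $y\in\{e,g\}$ by (S). For $y=e$, $f\to e\to v\to a\to f$ is a 4-cycle. For $y=g$, $f\to g\to e\to v\to a\to f$ is a 5-cycle.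
- If $y$ is off $X$, then $y\in B$ since $f\ne z$, and $x_0\dots e\,v\,a\,f\,y$ is a longest path with third-last vertex $a$. So $N^+(y)=\{a\}$. But then $x_0\dots f\,y\,a\,b\,v$ is too long.

So no such $y$ exists, and (iii) is violated.

All cases are impossible, so there is no counterexample $(D,U)$. This proves Theorem 2′, and with $U=V(D)$ it proves Theorem 2. $\blacksquare$

**Proof of Theorem 3.** If $c=2$, every digraph of circumference $c$ has a $k$-kernel by Proposition 5. If $c=k=3$, this is Theorem 2. For all other pairs with $c,k\ge2$ we have $c\ge3$ and $(c,k)\ne(3,3)$, and Proposition 6 provides a digraph of circumference $c$ without a $k$-kernel. $\blacksquare$
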